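# Null vectors of the Kerzman–Stein operator

## 1. Five statements about the kernel of $\mathcal C-\mathcal C^*$

Throughout, $\Omega\subset\mathbb C$ is a bounded region whose boundary consists of finitely many $C^\infty$ Jordan curves, positively oriented (so $\Omega$ lies on the left), and $T(w)$ is the unit tangent at $w\in\partial\Omega$, written as a complex number of modulus one. The space $L^2(\partial\Omega)$ carries $\langle f,g\rangle=\int_{\partial\Omega}f\,\overline g\,ds$, with $ds$ arc length. The Cauchy transform is
$$\mathcal Cf(z)=\frac1{2\pi i}\int_{\partial\Omega}\frac{f(w)\,dw}{w-z},\qquad z\in\Omega,$$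
extended to $z\in\partial\Omega$ by nontangential limits. The Kerzman–Stein operator is $\mathcal A=\mathcal C-\mathcal C^*$, the adjoint being taken in $L^2(\partial\Omega)$. Write $\overline{TN}=\{\overline{Th}:h\in N\}$ for a subspace $N$ (pointwise conjugates, not a closure), $\mathbb D$ for the unit disc and $H^2(\mathbb D)$ for its Hardy space.

**Theorem 1.** For $0<|a|<1$, the set $\Omega_a=\{z:|z^3-a|<1\}$ is a bounded region with smooth boundary, it is not a disc, and $f(z)=z$ satisfies $\mathcal Af=0$.

**Theorem 2 (dichotomy).** For every $\Omega$, the null space of $\mathcal A$ is either $\{0\}$ or infinite dimensional.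

**Theorem 3 (rank).** $\mathcal A$ has finite rank if and only if $\Omega$ is a disc. So for a non-disc, $0$ is always an accumulation point of the eigenvalues.

**Theorem 4 (rational lemniscates).** Let $r$ be rational with $r'=q^2$, where $q\not\equiv0$ is rational. Suppose that $\Omega=\{|r|<R\}$ is connected, that $R<|r(\infty)|\le\infty$, and that $r'\ne0$ on $\{|r|=R\}$. Then $q\cdot u(r)\in\operatorname{Null}\mathcal A$ for every polynomial $u$. Consequently, for every $m\ge1$ there is a non-disc region with exactly $m$ boundary curves and infinite-dimensional null space.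

**Theorem 5 (exact null space).** Let $\Omega=\{|z^n-a|<1\}$ with $n\ge2$ and $0<|a|<1$. If $n$ is even, $\operatorname{Null}\mathcal A=\{0\}$. If $n=2m+1$, then $\operatorname{Null}\mathcal A=N\oplus\overline{TN}$ with $N=\{z^mu(z^n-a):u\in H^2(\mathbb D)\}$. So both cases of Theorem 2 occur for non-discs.

Let us unpack this. As an integral operator, $\mathcal A$ has the kernel
$$A(z,w)=\frac1{2\pi i}\left(\frac{T(w)}{w-z}-\frac{\overline{T(z)}}{\overline w-\overline z}\right),\qquad z,w\in\partial\Omega.$$
On a smooth region the apparent singularities cancel, and $\mathcal A$ is compact (indeed Hilbert–Schmidt) and skew-hermitian. Its eigenvalues are purely imaginary and can accumulate only at $0$. We quote these facts. The operator measures how far $\mathcal C$ is from being self-adjoint.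

Take the unit disc. There $T(w)=iw$ and $\overline w=1/w$, so
$$\frac{\overline{T(z)}}{\overline w-\overline z}=\frac{-i/z}{1/w-1/z}=\frac{-iw}{z-w}=\frac{iw}{w-z}=\frac{T(w)}{w-z},$$
and $A(z,w)=0$. For a disc the null space is therefore all of $L^2$ (the case of a general disc is in Section 3). The question, taken from the paper "Spectrum of the Kerzman–Stein operator for a family of smooth regions in the plane", is whether any other bounded smooth region has a nonzero null vector. Theorem 1 answers yes, with the function $f(z)=z$ on a three-fold symmetric region.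

The other theorems say how such null vectors behave. By Theorem 2, one null vector forces infinitely many. By Theorem 3, the null space of a non-disc never has finite codimension. Theorem 4 gives a mechanism, whose hypothesis is that $r'$ is a perfect square; for $\Omega_a$ it reads $r=z^3-a$, $q=\sqrt3\,z$. The condition $R<|r(\infty)|$ makes $\{|r|<R\}$ bounded. Theorem 5 shows that the mechanism is sharp for the regions $\{|z^n-a|<1\}$: the derivative $nz^{n-1}$ is a square exactly when $n$ is odd.

## 2. Two Hardy spaces and one oblique projection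

Let $\Gamma_0$ be the outer boundary curve and $\Gamma_1,\dots,\Gamma_c$ the inner ones. The open set $E=\widehat{\mathbb C}\setminus\overline\Omega$ has components $E_0\ni\infty,E_1,\dots,E_c$, each simply connected in $\widehat{\mathbb C}$, with $\partial E_j=\Gamma_j$.

**Definition.** $A_+^\infty$ is the space of boundary values on $\partial\Omega$ of functions holomorphic in $\Omega$ and $C^\infty$ on $\overline\Omega$. $A_-^\infty$ is the space of boundary values of functions holomorphic in $E$, $C^\infty$ up to $\partial\Omega$, and vanishing at $\infty$. Their closures in $L^2(\partial\Omega)$ are $\mathcal H_+$ and $\mathcal H_-$.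

*Example.* On the unit circle, $\mathcal H_+$ is spanned by $z^k$, $k\ge0$, and $\mathcal H_-$ by $z^{-k}$, $k\ge1$. If $\Omega$ has holes, an element of $A_-^\infty$ is an independent choice of a function on each $E_j$. For the annulus $\{\rho<|z|<1\}$, the function equal to $1$ on the inner circle and $0$ on the outer one belongs to $A^\infty_-$.

We use two standard facts (S. Bell, *The Cauchy Transform, Potential Theory and Conformal Mapping*; Kerzman–Stein, Math. Ann. 236 (1978)). First, $\mathcal C$ is bounded on $L^2(\partial\Omega)$. Second, for $f\in C^\infty(\partial\Omega)$ the Cauchy integrals of $f$ in $\Omega$ and in $E$ are smooth up to the boundary, and $f$ is the inner boundary value minus the outer one (Plemelj).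

The Cauchy integral in $E$ vanishes at $\infty$. So for smooth $f$,
$$\mathcal Cf\in A_+^\infty,\qquad f-\mathcal Cf\in A_-^\infty. \tag{1}$$
On $A_+^\infty$ we have $\mathcal C=I$ by Cauchy's formula. On $A_-^\infty$ we have $\mathcal C=0$: for $z\in\Omega$ and $g\in A_-^\infty$, the function $g(w)/(w-z)$ is holomorphic in $E$ and $O(w^{-2})$ at $\infty$, so its integral over each $\Gamma_j$ vanishes.

Now pass to limits. By boundedness $\mathcal C=I$ on $\mathcal H_+$ and $\mathcal C=0$ on $\mathcal H_-$. Smooth functions are dense, so (1) gives $\mathcal Cf\in\mathcal H_+$ and $f-\mathcal Cf\in\mathcal H_-$ for all $f\in L^2$. Hence $\mathcal C$ is a bounded projection with range $\mathcal H_+$ and kernel $\mathcal H_-$, and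
$$L^2(\partial\Omega)=\mathcal H_+\oplus\mathcal H_-\quad\text{(direct, in general not orthogonal)}.$$

Two by-products will be used. A smooth function in $\mathcal H_-$ lies in $A_-^\infty$, since then $g=g-\mathcal Cg$. And if $\varphi\in A_+^\infty$, then $\varphi\mathcal H_+\subset\mathcal H_+$, since $\varphi$ is bounded and $A_+^\infty$ is an algebra.

## 3. The conjugation $J$ and the splitting of the null space

To compute $\mathcal C^*$ we need to know how the orthogonal complements of $\mathcal H_\pm$ look. Put
$$Jf=\overline{Tf}.$$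
This map is antilinear and isometric, and $J^2f=\overline{T\,\overline{Tf}}=|T|^2f=f$.

*Example.* On the unit circle, $J(z^k)=\overline{iz^{k+1}}=-iz^{-k-1}$. So $J$ exchanges $\mathcal H_+$ and $\mathcal H_-$.

**Lemma 1.** $\mathcal C^*=J(I-\mathcal C)J$. Moreover $\mathcal H_+^\perp=J\mathcal H_+$ and $\mathcal H_-^\perp=J\mathcal H_-$. Hence, for $f\in L^2(\partial\Omega)$,
$$f\in\mathcal H_+\iff\int_{\partial\Omega}f\varphi\,dz=0\ \text{ for all }\varphi\in A_+^\infty,\tag{2}$$
$$f\in\mathcal H_-\iff\int_{\partial\Omega}f\varphi\,dz=0\ \text{ for all }\varphi\in A_-^\infty.\tag{3}$$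

*Proof.* **Step 1: a bilinear form that sees Cauchy's theorem.** Let $B(f,g)=\int_{\partial\Omega}fg\,dz=\int_{\partial\Omega} fgT\,ds$. By Cauchy's theorem $B=0$ on $A^\infty_+\times A^\infty_+$. It is $0$ on $A_-^\infty\times A_-^\infty$ too, because there the products are holomorphic in $E$ and $O(z^{-2})$ at $\infty$. By density $B=0$ on $\mathcal H_+\times\mathcal H_+$ and on $\mathcal H_-\times\mathcal H_-$.

**Step 2: the transpose of $\mathcal C$ for $B$.** Split $g=\mathcal Cg+(I-\mathcal C)g$ in the first equality below and $f=\mathcal Cf+(I-\mathcal C)f$ in the second, and drop the terms that vanish by Step 1: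
$$B(\mathcal Cf,g)=B(\mathcal Cf,(I-\mathcal C)g)=B(f,(I-\mathcal C)g).$$

**Step 3: the adjoint.** We have $B(f,Jg)=\int f\,\overline{Tg}\,T\,ds=\langle f,g\rangle$. Replacing $g$ by $Jk$ gives $B(f,k)=\langle f,Jk\rangle$. Hence
$$\langle\mathcal Cf,g\rangle=B(\mathcal Cf,Jg)=B(f,(I-\mathcal C)Jg)=\langle f,J(I-\mathcal C)Jg\rangle .$$

**Step 4: the complements.** First, $\mathcal H_+^\perp=(\operatorname{ran}\mathcal C)^\perp=\ker\mathcal C^*$, and $f\in\ker\mathcal C^*$ iff $(I-\mathcal C)Jf=0$ iff $Jf\in\mathcal H_+$. So $\mathcal H_+^\perp=J\mathcal H_+$. Next, $I-\mathcal C^*=J\mathcal CJ$, because $J^2=I$. So $\mathcal H_-^\perp=(\operatorname{ran}(I-\mathcal C))^\perp=\ker(J\mathcal CJ)=J\mathcal H_-$. Finally, $\mathcal H_+$ is closed, so $f\in\mathcal H_+$ iff $f\perp J\varphi$ for all $\varphi\in\mathcal H_+$. Since $\langle f,J\varphi\rangle=B(f,\varphi)=\int f\varphi\,dz$ and $A_+^\infty$ is dense in $\mathcal H_+$, this is (2). The proof of (3) is the same. $\square$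

In particular $\mathcal C^*$ is the projection with range $J\mathcal H_-$ (this is $J\operatorname{ran}(I-\mathcal C)$) and kernel $J\mathcal H_+$.

**Lemma 2.** Let $N=\mathcal H_+\cap J\mathcal H_-=\{h\in\mathcal H_+:\overline{Th}\in\mathcal H_-\}$. Then $\operatorname{Null}\mathcal A=N\oplus JN$, an orthogonal sum.

*Proof.* Note that $N=\operatorname{ran}\mathcal C\cap\operatorname{ran}\mathcal C^*$ and $JN=J\mathcal H_+\cap\mathcal H_-=\ker\mathcal C^*\cap\ker\mathcal C$. If $h\in N$, then $\mathcal Ch=h=\mathcal C^*h$. If $k\in JN$, then $\mathcal Ck=0=\mathcal C^*k$. So $N+JN\subset\operatorname{Null}\mathcal A$.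

Conversely let $\mathcal Cf=\mathcal C^*f=:h$. Then $h\in N$, so $\mathcal Ch=\mathcal C^*h=h$. Hence $f-h$ is killed by both $\mathcal C$ and $\mathcal C^*$, which means $f-h\in JN$. The sum is orthogonal because $N\subset\mathcal H_+$ and $JN\subset J\mathcal H_+=\mathcal H_+^\perp$. $\square$

The problem is now one of function theory: find $h\ne0$ in $\mathcal H_+$ such that $\overline{Th}$ continues holomorphically to the other side.

*Example (discs).* On $|z-c_0|=\rho$ we have $T=i(z-c_0)/\rho$, and $J\big((z-c_0)^k\big)$ is a constant multiple of $\overline{(z-c_0)}^{\,k+1}=\rho^{2k+2}(z-c_0)^{-k-1}$. So $J\mathcal H_+=\mathcal H_-$, $N=\mathcal H_+$, $JN=\mathcal H_-$, and $\mathcal A=0$ for every disc.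

*Example (a concentric annulus).* Let $\Omega=\{\rho<|z|<1\}$ and $h=\sum_{k\in\mathbb Z}c_kz^k\in\mathcal H_+$. On $|z|=1$ we have $T=iz$ and $\overline{Th}=-i\sum\overline{c_k}\,z^{-k-1}$. For $\overline{Th}\in\mathcal H_-$ this must contain negative powers only, so $c_k=0$ for $k<0$. On $|z|=\rho$ we have $T=-iz/\rho$ and $\overline z=\rho^2/z$, so $\overline{Th}=\frac i\rho\sum\overline{c_k}\,\rho^{2k+2}z^{-k-1}$. This must extend to $|z|<\rho$, so $c_k=0$ for $k\ge0$. Hence $N=\{0\}$, and the null space of this annulus is trivial.

## 4. The constant function detects only discs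

The first candidate to try for $h$ is a constant. By Lemma 1 and $\mathcal C1=1$, the equation $\mathcal A1=0$ is equivalent to $J(I-\mathcal C)J1=1$, hence to $\mathcal CJ1=0$, that is, to $\overline T\in\mathcal H_-$. We show that this happens only for discs.

Suppose $g=\overline T\in\mathcal H_-$. Since $g$ is smooth, $g\in A_-^\infty$. On $\partial\Omega$,
$$g^2\,dz=\overline T^{\,2}T\,ds=\overline T\,ds=d\overline z .$$
In $E_j$ the function $g^2$ has a primitive $S_j$ that is smooth up to $\Gamma_j$. For $j=0$ it is holomorphic at $\infty$ because $g^2=O(z^{-2})$. Adjust constants so that $S_j=\overline z$ on $\Gamma_j$.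

If there were a hole $E_j$, $j\ge1$, then $\int_{\Gamma_j}\overline z\,dz=\int_{\Gamma_j}S_j\,dz=0$. But this integral is $-2i$ times the area of $E_j$. So there are no holes.

Let $c_0=\overline{S_0(\infty)}$. Then $(z-c_0)(S_0(z)-\overline{c_0})$ is holomorphic in $E_0$, also at $\infty$, and equals $|z-c_0|^2$ on $\Gamma_0$. It has real boundary values, so it is constant, and $\Gamma_0$ is a circle.

What made this argument so rigid is that $\overline z$ continues to $E$ and $z$ is holomorphic on $E\setminus\{\infty\}$ as well, so their product can be formed there. Take a nonconstant $h$ with $g=\overline{Th}\in\mathcal H_-$. The same computation gives $g^2\,dz=d\overline Q$ with $dQ=h^2\,dz$. Now $\overline Q$ continues to $E$, but $Q$ continues to $\Omega$. There is no product to form, and the argument stops. So non-discs are not excluded, and the function $Q$ will return in Section 7.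

## 5. The tangent of a lemniscate, and the proof of Theorem 1

To test nonconstant $h$ we need regions for which $T$ is explicit.

**Lemma 3.** Let $r$ be rational, $R>0$, $\Omega=\{|r|<R\}$ a region with $R<|r(\infty)|\le\infty$, and $r'\ne0$ on $\{|r|=R\}$. Then $\Omega$ is bounded, $\partial\Omega=\{|r|=R\}$ is smooth, and
$$T=i\,\frac rR\,\frac{|r'|}{r'}\quad\text{on }\partial\Omega. \tag{4}$$

*Proof.* Near $\infty$ we have $|r|>R$, so $\Omega$ is bounded and $\{|r|=R\}$ is compact in $\mathbb C$. By continuity $\partial\Omega\subset\{|r|=R\}$. Conversely, $r$ is open, so every point with $|r|=R$ is a limit of points with $|r|<R$. Since $r'\ne0$, the gradient of $|r|^2$ does not vanish on $\{|r|=R\}$. So this level set is a compact smooth curve, with $|r|<R$ on one side and $|r|>R$ on the other.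

Parametrize $\partial\Omega$ by arc length and write $r=Re^{i\theta(s)}$. Differentiating, $r'T=i\theta'r$, so $|\theta'|=|r'|/R\neq0$. The outward normal is $-iT$, and $\log|r|$ is nondecreasing in that direction at $\partial\Omega$. So
$$0\le\operatorname{Re}\Big(-iT\,\frac{r'}r\Big)=\operatorname{Re}(-i\cdot i\theta')=\theta'.$$
Hence $\theta'=|r'|/R$, and $T=i\theta'r/r'$ is (4). $\square$

Now take $p(z)=z^n-a$ with $0<|a|<1$, $R=1$, and try monomials $h=z^k$, $k\ge 0$. Here $p'=nz^{n-1}$, so
$$\overline T=\frac1T=-ip^{-1}z^{n-1}|z|^{1-n}\quad\text{on }\{|p|=1\}, \tag{5}$$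
$$\overline{Tz^k}=-i\,p^{-1}\,z^{\,n-1-k}\,|z|^{\,2k-(n-1)} .$$
The factors $p^{-1}$ and $z^{n-1-k}$ are fine on $E\setminus\{\infty\}$. The obstacle is the power of $|z|$.

For $n=2$ the exponent is $2k-1$, which is odd. On $|p|=1$ one has $|z|^4=|p+a|^2=(p+a)(1/p+\overline a)$, so $|z|^{2k-1}=\big((p+a)(1/p+\overline a)\big)^{(2k-1)/4}$. This is a fractional power with a branch point at $p=-1/\overline a$, that is, at points of $E$. In Section 9 this branch point is made into a proof that no $h$ at all works for $n=2$.

For $n=3$ the exponent is $2k-2$, and for $k=1$ the factor is gone. This is the idea: the modulus $|p'|$ in $T$ must be absorbed by $h$, and it is absorbed exactly when $h$ is a square root of $p'$ up to a constant.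

*Proof of Theorem 1.* Let $p(z)=z^3-a$, $0<|a|<1$.

**Step 1: $\Omega_a$ is a bounded smooth region.** Boundedness is clear. The only critical point of $p$ is $0$, and $|p(0)|=|a|<1$. So $p'\ne0$ on $|p|=1$, and the boundary is smooth once connectedness is known, by Lemma 3. Each component $U$ of $\Omega_a$ contains a zero of $p$; otherwise, since $|p|=1$ on $\partial U$, the minimum modulus principle would give $|p|\ge1$ in $U$. If $z_k^3=a$ and $0\le t\le1$, then $|p(tz_k)|=|a|(1-t^3)<1$. So every zero is joined to $0$ inside $\Omega_a$, and $\Omega_a$ is connected.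

**Step 2: $\Omega_a$ is not a disc.** It is invariant under $z\mapsto e^{2\pi i/3}z$, so if it were a disc, its centre would be $0$. On $\partial\Omega_a$ we have $z^3=a+e^{i\theta}$, where $\theta$ is arbitrary. So $|z|^3=|a+e^{i\theta}|$ takes the different values $1+|a|$ and $1-|a|$.

**Step 3: $z$ is a null vector.** By (4), $T=ip\,|z|^2/z^2=ip\,\overline z/z$ on $\partial\Omega_a$, and $\overline p=1/p$ there. Hence
$$\overline{Tz}=\overline{ip\,\overline z}=-i\,\overline p\,z=-i\,\frac z{p(z)} .$$
The zeros of $p$ lie in $\Omega_a$, so $z/p$ is holomorphic in a neighbourhood of $\mathbb C\setminus\Omega_a$, and it is $O(z^{-2})$ at $\infty$. So $\overline{Tz}\in A_-^\infty$, that is, $\mathcal C(Jz)=0$. By Lemma 1, $\mathcal C^*z=J(I-\mathcal C)Jz=J^2z=z=\mathcal Cz$, and $\mathcal Az=0$. $\blacksquare$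

## 6. Perfect-square derivatives: proof of Theorem 4

Step 3 used only that $p'$ is a square. We now carry this out for $r'=q^2$.

**Step 1: compute $J(q\,u(r))$.** Since $|r'|/r'=q\overline q/q^2=\overline q/q$, formula (4) becomes $T=i\,\dfrac rR\,\dfrac{\overline q}q$, and $\overline r=R^2/r$ on $\partial\Omega$. For a polynomial $u$ put $\tilde u(x)=\overline{u(\overline x)}$, so that $\overline{u(r)}=\tilde u(\overline r)$. Then on $\partial\Omega$
$$J(q\,u(r))=-i\,\frac{\overline r}R\cdot\frac q{\overline q}\cdot\overline q\,\overline{u(r)}=-iR\;\frac qr\;\tilde u\!\left(\frac{R^2}r\right). \tag{6}$$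

**Step 2: $q\,u(r)\in A_+^\infty$.** The poles of $q$ are poles of $r'=q^2$, hence of $r$, and $|r|\le R$ on $\overline\Omega$. So $q\,u(r)$ is holomorphic near $\overline\Omega$.

**Step 3: the right side of (6) is in $A_-^\infty$.** Here we check every point of $\overline E$, where $|r|\ge R$. The function $1/r$ is holomorphic and bounded near $\overline E$, so only $q/r$ matters. At a finite pole of $r$ of order $k$, the function $r'=q^2$ has a pole of order $k+1$. So $q$ has a pole of order $(k+1)/2\le k$, and $q/r$ is holomorphic. At other finite points of $\overline E$, both $q$ and $1/r$ are holomorphic. At $\infty$ there are two cases. If $r$ has a pole of order $k$ there, then $q^2=r'$ has the order of $z^{k-1}$, so $q/r=O(z^{-(k+1)/2})$. If $r(\infty)$ is finite, it is nonzero because $|r(\infty)|>R$. Then $r'=O(z^{-2})$, $q=O(z^{-1})$, and $q/r=O(z^{-1})$. In both cases $q/r$ vanishes at $\infty$.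

So $q\,u(r)\in N\subset\operatorname{Null}\mathcal A$ by Lemma 2.

**Step 4: these functions span an infinite-dimensional space.** If $q\,u(r)=0$ on $\partial\Omega$, then $u(r)=0$ there, because $q\ne0$ on $\partial\Omega$. As $r$ is nonconstant, it takes infinitely many values on $\partial\Omega$, so $u=0$.

**Step 5: one boundary curve.** Take $\Omega_a$ of Theorem 1, with $p'=(\sqrt3\,z)^2$. A bounded component $U$ of $\mathbb C\setminus\overline{\Omega_a}$ would have $|p|>1$ inside and $|p|=1$ on $\partial U$, which contradicts the maximum principle. So $E=E_0$, and there is exactly one boundary curve.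

**Step 6: choose $r$ with many poles.** To get holes, $r$ must have finite poles, and then $q^2$ must have zero residues in order to have a rational primitive. Try $q=z-\sum_i\frac1{z-a_i}$. The residue of $q^2$ at $a_i$ is $-2\big(a_i-\sum_{j\ne i}\frac1{a_i-a_j}\big)$. If $H=\prod_i(z-a_i)$ with distinct $a_i$, then $\sum_{j\ne i}\frac1{a_i-a_j}=\frac{H''(a_i)}{2H'(a_i)}$. So all the residues vanish as soon as $H''(a_i)=2a_iH'(a_i)$ for all $i$. Hermite's equation guarantees this.

So let $\nu\ge1$ and let $H=H_\nu$ be the Hermite polynomial, of degree $\nu$, with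
$$H''=2zH'-2\nu H .$$
(A solution of degree $\nu$ exists: $y\mapsto y''-2zy'+2\nu y$ sends $z^k$ to $2(\nu-k)z^k+k(k-1)z^{k-2}$, so on polynomials of degree at most $\nu$ it is triangular, with a zero on the diagonal only at $k=\nu$.) Its zeros $a_1,\dots,a_\nu$ are simple, because $H(a)=H'(a)=0$ would force $H\equiv0$ by uniqueness for the differential equation. Put
$$q=z-\frac{H'}H,\qquad r=\frac{z^3}3-2\nu z-\frac{H'}H .$$
Since $(H'/H)'=H''/H-(H'/H)^2=2zH'/H-2\nu-(H'/H)^2$, we get
$$r'=z^2-2\nu-\Big(\frac{H'}H\Big)'=z^2-2z\frac{H'}H+\Big(\frac{H'}H\Big)^2=q^2 .$$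
For $\nu=1$, $H=2z$, this reads $q=z-1/z$, $r=z^3/3-2z-1/z$, and $r'=z^2-2+z^{-2}$.

**Step 7: for large $R$ the region has $\nu+1$ boundary curves.** The poles of $r$ are $a_1,\dots,a_\nu$ (simple) and $\infty$ (order $3$). Near a pole of order $k$, the function $1/r$ has a zero of order $k$, so there is a local coordinate $\zeta$ with $r=\zeta^{-k}$. Fix $\varepsilon>0$ so small that the closed coordinate discs $\{|\zeta|\le\varepsilon\}$ around the poles are disjoint. Off the open discs $\{|\zeta|<\varepsilon\}$ the sphere is compact and $|r|$ is bounded. So for all large $R$ the set $\{|r|\ge R\}$, poles included, is the union of the $\nu+1$ disjoint closed discs $\{|\zeta|\le R^{-1/k}\}$, with $R^{-1/k}<\varepsilon$. On their boundaries $dr/d\zeta=-k\zeta^{-k-1}\ne0$. These are finite points, so $r'\ne0$ there.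

Thus $\Omega=\{|r|<R\}$ is the sphere minus $\nu+1$ disjoint closed discs with smooth boundary, one of which contains $\infty$. It is connected: stretching radially, $\{0<|\zeta|<\varepsilon\}\to\{R^{-1/k}<|\zeta|<\varepsilon\}$ in each chart, gives a homeomorphism from the sphere minus $\nu+1$ points onto $\Omega$. It is bounded and has exactly $\nu+1\ge2$ boundary curves, so it is not a disc. All hypotheses of the first part hold. With $\nu=m-1$ this covers every $m\ge2$. $\blacksquare$

## 7. Multiplication by a primitive of $h^2$: proof of Theorem 2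

In Theorem 4 one null vector $q$ produces the family $q\,u(r)$, and $r$ is a primitive of $q^2$. This suggests what to do on an arbitrary region: given $0\ne h\in N$, multiply by a primitive $Q$ of $h^2$. By Lemma 2 it suffices to show $\dim N=\infty$.

Put $g=Jh\in\mathcal H_-$. Choose $h_k\in A_+^\infty$ and $g_k\in A_-^\infty$ with $h_k\to h$, $g_k\to g$ in $L^2$. Then $h_k^2\to h^2$ and $g_k^2\to g^2$ in $L^1$, because $\|h_k^2-h^2\|_1\le\|h_k-h\|_2\|h_k+h\|_2$, and similarly for $g$. On $\partial\Omega$,
$$\overline{h^2\,dz}=\overline h^{\,2}\,\overline T\,ds=(\overline{Th})^2\,T\,ds=g^2\,dz. \tag{7}$$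

**Step 1: construct $Q$, with its constants on the several curves.** By (7), $\overline{\int_{\Gamma_j}h^2\,dz}=\int_{\Gamma_j}g^2\,dz=\lim_k\int_{\Gamma_j}g_k^2\,dz=0$, because $g_k^2$ is holomorphic in $E_j$ and, for $j=0$, is $O(z^{-2})$ at $\infty$. So there is an absolutely continuous, single-valued $Q$ on $\partial\Omega$ with
$$dQ=h^2\,dz,$$
determined up to an additive constant $\kappa_j$ on each $\Gamma_j$. Set $\kappa_0=0$ and fix $b_i\in E_i$ for $1\le i\le c$. Adding $\delta$ to $\kappa_i$ changes $\int_{\partial\Omega}Q\,dz/(z-b_i)$ by $\delta\int_{\Gamma_i}dz/(z-b_i)=-2\pi i\delta$. It leaves the integrals with the other $b_{i'}$ unchanged, because $b_{i'}$ lies outside $\Gamma_i$. So we can choose the constants such that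
$$\int_{\partial\Omega}\frac{Q\,dz}{z-b_i}=0,\qquad1\le i\le c. \tag{8}$$

**Step 2: $Q\in\mathcal H_+$.** We verify the test (2). Let $\varphi\in A_+^\infty$. Choose $\lambda_i$ so that $\varphi-\sum_i\lambda_i/(z-b_i)$ has zero periods around $\Gamma_1,\dots,\Gamma_c$. Then it has a single-valued primitive, and $\varphi=\Phi'+\sum_{i\ge1}\lambda_i/(z-b_i)$ with $\Phi\in A_+^\infty$. By (8) and integration by parts on each closed curve,
$$\int_{\partial\Omega}Q\varphi\,dz=\int_{\partial\Omega} Q\,d\Phi=-\int_{\partial\Omega}\Phi h^2\,dz=-\lim_k\int_{\partial\Omega}\Phi h_k^2\,dz=0 .$$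

**Step 3: $Q\mathcal H_+\subset\mathcal H_+$.** Let $f=\lim f_k$ with $f_k\in A_+^\infty$, and let $\varphi\in A_+^\infty$. The function $Q$ is bounded, so $Qf\in L^2$ and $\int Qf\varphi\,dz=\lim_k\int Q\,(f_k\varphi)\,dz$. Each term is $0$, because $Q\in\mathcal H_+$ and $f_k\varphi\in A_+^\infty$. So $Qf\in\mathcal H_+$ by (2).

**Step 4: $\overline Q\,\mathcal H_-\subset\mathcal H_-$.** This is the outer counterpart, and here (7) is essential. Let $f=\lim f_k$ with $f_k\in A_-^\infty$, and let $\varphi\in A_-^\infty$. The product $f_k\varphi$ is holomorphic in $E$ and $O(z^{-2})$ at $\infty$, so its residue at $\infty$ vanishes. Since each $E_j$ is simply connected in $\widehat{\mathbb C}$, there is in $E_j$ a primitive $\Psi_k$ of $f_k\varphi$, bounded, holomorphic (also at $\infty$), and smooth up to $\Gamma_j$. By (7), $d\overline Q=g^2\,dz$. Hence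
$$\int_{\Gamma_j}\overline Qf_k\varphi\,dz=-\int_{\Gamma_j}\Psi_k\,d\overline Q=-\int_{\Gamma_j}\Psi_kg^2\,dz=-\lim_l\int_{\Gamma_j}\Psi_kg_l^2\,dz=0,$$
the last because $\Psi_kg_l^2$ is holomorphic in $E_j$ and, for $j=0$, $O(z^{-2})$ at $\infty$. Sum over $j$, let $k\to\infty$, and use (3).

**Step 5: $QN\subset N$.** For $\tilde h\in N$, Step 3 gives $Q\tilde h\in\mathcal H_+$. Step 4 gives $J(Q\tilde h)=\overline Q\,J\tilde h\in\mathcal H_-$. So $Q\tilde h\in N$, and therefore $Q^kh\in N$ for all $k\ge0$.

**Step 6: the functions $Q^kh$ are linearly independent.** Suppose $\pi(Q)h=0$ a.e. for a nonzero polynomial $\pi$. On the set $\{h\ne0\}$, which has positive measure, $Q$ then takes values a.e. in the finite zero set of $\pi$. An absolutely continuous function has zero derivative a.e. on each of its level sets: almost every point of a level set is an accumulation point of it and a point of differentiability. But $dQ/ds=h^2T\ne0$ a.e. on $\{h\ne0\}$. This is a contradiction, so $\dim N=\infty$. $\blacksquare$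

## 8. Finite rank makes $\overline z$ rational: proof of Theorem 3

For a disc, $\mathcal A=0$. For the converse, assume $\operatorname{rank}\mathcal A<\infty$. The plan is to find enough elements of $N$ to write $\overline z$ on $\partial\Omega$ as a rational function of $z$.

**Step 1: $N$ and $JN$ are large.** The null space $N\oplus JN$ has finite codimension in $L^2=\mathcal H_+\oplus J\mathcal H_+$, an orthogonal sum by Lemma 1, with $N\subset\mathcal H_+$ and $JN\subset J\mathcal H_+$. So $N$ has finite codimension in $\mathcal H_+$, and $JN$ has finite codimension in $J\mathcal H_+$. Both $J\mathcal H_+$ and $\mathcal H_-$ are complements of $\mathcal H_+$ in $L^2$, and both contain $JN$. The quotient map to $L^2/\mathcal H_+$ is an isomorphism on each of them, so the codimension of $JN$ in either one is the codimension of its image in $L^2/\mathcal H_+$. Hence $JN$ has finite codimension in $\mathcal H_-$.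

**Step 2: multiplication by $z$ almost preserves $\mathcal H_-$.** We claim
$$z\,\mathcal H_-\subset\mathbb C+\mathcal H_-,\qquad\text{hence}\qquad\mathbb C[z]\cdot\mathcal H_-\subset\mathbb C[z]+\mathcal H_-. \tag{9}$$
Let $g=\lim g_k$ with $g_k\in A_-^\infty$, and let $c_k=\lim_{z\to\infty}zg_k(z)$. Then $zg_k-c_k\in A_-^\infty$, where $c_k$ is one constant on all of $E$. Also $c_k=\frac1{2\pi i}\int_{\partial\Omega}g_k\,dz$: the integral over $\Gamma_0$ is $2\pi ic_k$, and the integrals over the other $\Gamma_j$ vanish. So $c_k$ converges, and $zg$ minus the limit lies in $\mathcal H_-$. Iterating gives the second inclusion.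

**Step 3: a function $\rho$ with $\overline z\rho\in\mathcal H_-$.** Let $M=\{h\in N:zh\in N\}$. It is the kernel of the map $N\to\mathcal H_+/N$, $h\mapsto zh$, whose target is finite dimensional, so $M$ has finite codimension in $N$. Since $J:N\to JN$ is an antilinear bijection, $JM$ has finite codimension in $JN$, hence in $\mathcal H_-$. If $g=Jh\in JM$, then $\overline zg=\overline{T\,zh}=J(zh)\in\mathcal H_-$. Fix $b\in\Omega$. The functions $(z-b)^{-k}$, $k\ge1$, are linearly independent elements of $\mathcal H_-$, so some nonzero combination $\rho=\sum_{k=1}^Kc_k(z-b)^{-k}$ lies in $JM$. Thus $\overline z\rho\in\mathcal H_-$.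

**Step 4: a polynomial $q$ with $\overline zq\in\mathcal H_+$.** Let $M'=\{g\in JN:zg\in JN\}$. By (9) it is the kernel of the map $JN\to(\mathbb C+\mathcal H_-)/JN$, $g\mapsto zg$, whose target is finite dimensional. So $M'$ has finite codimension in $JN$, and $JM'$ has finite codimension in $N$, hence in $\mathcal H_+$. If $h=Jg$ with $g\in M'$, then $\overline zh=J(zg)\in N\subset\mathcal H_+$. The polynomials form an infinite-dimensional subspace of $\mathcal H_+$, so some nonzero polynomial $q$ lies in $JM'$, and $\overline zq\in\mathcal H_+$.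

**Step 5: combine the two.** Let $\rho_1=(z-b)^K\rho$, a nonzero polynomial, and let $f=\rho_1q\,\overline z$. On the one hand $f=\rho_1\cdot(q\overline z)\in\mathcal H_+$. On the other hand $f=[(z-b)^Kq]\cdot(\overline z\rho)\in\mathbb C[z]+\mathcal H_-$ by (9). Write $f=\pi+f_-$ with $\pi$ a polynomial and $f_-\in\mathcal H_-$. Then $f-\pi\in\mathcal H_+\cap\mathcal H_-=\{0\}$. So $\rho_1q\,\overline z=\pi$ on $\partial\Omega$ (a.e., hence everywhere by continuity), and
$$\overline z=S(z):=\frac{\pi(z)}{\rho_1(z)q(z)}\quad\text{on }\partial\Omega\text{ minus a finite set.}$$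

**Step 6: $S$ has degree one.** Put $S^\sharp(x)=\overline{S(\overline x)}$. Conjugating $\overline z=S(z)$ gives $z=\overline{S(z)}=S^\sharp(\overline z)=S^\sharp(S(z))$ at infinitely many points, hence identically. Degrees multiply under composition, so $\deg S=1$.

**Step 7: $\partial\Omega$ is a circle.** Write $S=(\alpha z+\beta)/(\gamma z+\delta)$. Then
$$\gamma|z|^2+\delta\overline z-\alpha z-\beta=0\quad\text{on }\partial\Omega,$$
with not all coefficients zero. The functions $1,z,\overline z,|z|^2$ are linearly independent on $\mathbb C$, so the real and imaginary parts of the left side do not both vanish identically. So $\partial\Omega$ satisfies a nontrivial real equation $c_1|z|^2+\operatorname{Re}(c_2z)+c_3=0$ with $c_1,c_3$ real. Its zero set contains the infinite set $\partial\Omega$, so it is a circle or a line. A line contains no Jordan curve, and a Jordan curve inside a circle is the whole circle. So each $\Gamma_j$ equals the same circle. Hence there is only one boundary curve, and $\Omega$, being bounded, is a disc.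

**Step 8: the eigenvalues.** Let $\Omega$ be a non-disc, so $\mathcal A$ has infinite rank. Since $i\mathcal A$ is compact and self-adjoint, the closure of its range is spanned by eigenvectors with nonzero eigenvalues, and each nonzero eigenvalue has finite multiplicity. So there are infinitely many nonzero eigenvalues, and they accumulate at $0$. $\blacksquare$

## 9. The exponent that must be an integer: proof of Theorem 5

Let $p=z^n-a$ with $0<|a|<1$, $n\ge2$, and $\omega=e^{2\pi i/n}$. As in the proof of Theorem 1, $\Omega=\{|p|<1\}$ is a bounded smooth region and not a disc. The only critical point of $p$ is $0\in\Omega$; the zeros $z_k$ are joined to $0$ by $|p(tz_k)|=|a|(1-t^n)<1$; the region is invariant under multiplication by $\omega$; and $|z|^n=|a+e^{i\theta}|$ is nonconstant on $\partial\Omega$. We have formula (5) for $\overline T$. The fractional power of Section 5 will now be tested against all of $\mathcal H_+$.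

**Step 1: split $N$ by rotations.** Let $(\mathcal Rf)(z)=f(\omega z)$. This is an isometry preserving $A_\pm^\infty$, hence $\mathcal H_\pm$, and $\mathcal R^n=I$. Since $T(\omega z)=\omega T(z)$, we get $\mathcal RJ=\overline\omega J\mathcal R$. For $h\in N$ this gives $J\mathcal Rh=\omega\mathcal RJh\in\mathcal H_-$. So $N$ is $\mathcal R$-invariant and $N=\bigoplus_{j=0}^{n-1}N_j$ with $N_j=\{h\in N:\mathcal Rh=\omega^jh\}$. Let $0\ne h\in N_j$ and $G=Jh$. As $J$ is antilinear, $\mathcal RG=\overline\omega J(\omega^jh)=\omega^{-1-j}G$.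

**Step 2: descend to the $x$-plane, $x=p(z)$.** The purpose is to write
$$h=z^ju(p),\quad u\in H^2(\mathbb D);\qquad G=z^{n-1-j}V(p),\quad V\in H^2(|x|>1),\ V(\infty)=0. \tag{10}$$
Here $H^2(|x|>1)$ consists of the series $\sum_{k\ge0}v_kx^{-k}$ with square-summable coefficients. The fibre $\{z:z^n=x+a\}$ is one orbit of the rotations, and it lies in $\Omega$, $\partial\Omega$ or $E$ according to whether $|x|<1$, $=1$ or $>1$. Since $0\notin\partial\Omega$, the map $p:\partial\Omega\to\partial\mathbb D$ is an $n$-fold covering and
$$\int_{\partial\Omega}|F(p)|^2\,|p'|\,ds=n\int_{\partial\mathbb D}|F|^2\,|dx|. \tag{11}$$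
On $\partial\Omega$, $|z|$ and $|p'|=n|z|^{n-1}$ are bounded above and below by positive constants.

Choose $h_k\in A_+^\infty$ with $h_k\to h$, and replace $h_k$ by its average $\frac1n\sum_{l=0}^{n-1}\omega^{-jl}\mathcal R^lh_k$. The limit is still $h$, and now $\mathcal Rh_k=\omega^jh_k$. The Taylor series of $h_k$ at $0$ has only exponents $\equiv j\bmod n$. So $h_k/z^j$ is holomorphic in $\Omega$ and rotation-invariant, and $h_k=z^ju_k(p)$ with a well-defined $u_k$ on $\mathbb D$. It is holomorphic off $x=-a$, where $p$ is locally invertible, and continuous at $x=-a$, hence holomorphic in $\mathbb D$. It is smooth up to $\partial\mathbb D$ because $p$ is a local diffeomorphism near $\partial\Omega$. By (11), $(u_k)$ is Cauchy in $L^2(\partial\mathbb D)$. Its limit $u\in H^2(\mathbb D)$ satisfies $h=z^ju(p)$.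

In the same way choose $G_k\in A_-^\infty$ with $G_k\to G$ and $\mathcal RG_k=\omega^{-1-j}G_k$. Then $G_k/z^{n-1-j}$ is holomorphic in $E\setminus\{\infty\}$, which does not contain $0$, and it is rotation-invariant. So $G_k=z^{n-1-j}V_k(p)$ with $V_k$ holomorphic in $1<|x|<\infty$ and smooth up to $|x|=1$. Since $G_k=O(1/z)$ and $n-1-j\ge0$, $V_k(x)\to0$ as $x\to\infty$, so $V_k$ is holomorphic at $\infty$ with $V_k(\infty)=0$. By (11), $V_k$ converges in $L^2(\partial\mathbb D)$ to some $V$ as in (10).

**Step 3: the boundary equation.** Insert (10) and (5) into $G=\overline T\,\overline h$ and divide by $z^{n-1-j}$: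
$$V(p)=-ip^{-1}z^j\,\overline z^{\,j}\,|z|^{1-n}\,\overline{u(p)}=-ip^{-1}|z|^{2j-(n-1)}\,\overline{u(p)} .$$
Since $|z|^n=|x+a|$, this says that for a.e. $|x|=1$
$$V(x)=-ix^{-1}|x+a|^{2\sigma}\,\overline{u(x)},\qquad\sigma=\frac1n\Big(j-\frac{n-1}2\Big),\qquad|\sigma|\le\frac{n-1}{2n}<\frac12. \tag{12}$$
On $|x|=1$ we have $|x+a|=|1+a/x|$ and $\overline{1+a/x}=1+\overline ax$. Both bases have positive real part, so $|x+a|^{2\sigma}=(1+a/x)^\sigma(1+\overline ax)^\sigma$ with principal branches. Put $u^*(x)=\overline{u(1/\overline x)}$, which is in $H^2(|x|>1)$ with boundary values $\overline u$, and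
$$W(x)=-ix^{-1}(1+a/x)^\sigma u^*(x)\in H^2(|x|>1).$$
Then (12) becomes
$$(1+\overline ax)^\sigma\,W(x)=V(x)\quad\text{a.e. on }|x|=1. \tag{13}$$

**Step 4: (13) holds in an annulus.** This step moves the equation off the boundary. Let $D=(1+\overline ax)^\sigma W-V$, holomorphic in $1<|x|<1/|a|$. As $t\downarrow1$, $W(te^{i\theta})$ and $V(te^{i\theta})$ converge in $L^2(d\theta)$ to their boundary values, and $(1+\overline ate^{i\theta})^\sigma$ converges uniformly. So $D(te^{i\theta})\to0$ in $L^2(d\theta)$ by (13). The Laurent coefficients $\frac1{2\pi}\int_0^{2\pi}D(te^{i\theta})\,t^{-k}e^{-ik\theta}\,d\theta$ do not depend on $t$ and tend to $0$ as $t\downarrow1$, so they all vanish. Hence $D\equiv0$.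

**Step 5: $\sigma$ is an integer.** Since $h\ne0$ and $G\ne0$, neither $W$ nor $V$ vanishes identically. So $\mu=V/W$ is meromorphic in $1<|x|<\infty$, and by Step 4 it equals $(1+\overline ax)^\sigma$ in $1<|x|<1/|a|$. In that annulus $\mu'/\mu=\sigma\overline a/(1+\overline ax)$. Both sides are meromorphic in the connected set $1<|x|<\infty$, so they agree there. At $x=-1/\overline a$, which has modulus greater than $1$, the residue of the right side is $\sigma$. The residue of a logarithmic derivative of a meromorphic function is an integer. As $|\sigma|<\frac12$, we get $\sigma=0$, that is, $j=(n-1)/2$.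

**Step 6: conclusion.** If $n$ is even, $(n-1)/2$ is not an integer. So every $N_j$ is $\{0\}$, $N=\{0\}$, and $\operatorname{Null}\mathcal A=\{0\}$ by Lemma 2.

If $n=2m+1$, then $N=N_m\subset\{z^mu(p):u\in H^2(\mathbb D)\}$ by (10). Conversely, $p'=nz^{2m}=(\sqrt n\,z^m)^2$. So Section 6, with $r=p$, $R=1$ and $q=\sqrt n\,z^m$, gives $z^mu(p)\in N$ for all polynomials $u$. By (11) and the bounds on $|z|$ and $|p'|$, the map $u\mapsto z^mu(p)$ is bounded from $H^2(\mathbb D)$ to $L^2(\partial\Omega)$. Polynomials are dense in $H^2(\mathbb D)$, and $N=\mathcal H_+\cap J\mathcal H_-$ is closed. So $z^mu(p)\in N$ for all $u\in H^2(\mathbb D)$, which gives $N=\{z^mu(p):u\in H^2(\mathbb D)\}$, and Lemma 2 gives $\operatorname{Null}\mathcal A=N\oplus JN=N\oplus\overline{TN}$. Since even and odd $n$ both occur among these non-discs, both cases of Theorem 2 occur for non-discs. $\blacksquare$
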